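# Integer translates of CNS polynomials: a degree-7 polynomial all of whose positive translates fail

## Four theorems on the translates $P+n$

**Theorem A.** For $k\in\mathbb N_0=\{0,1,2,\dots\}$ let
$$P^{(k)}=X^7+X^6-X^4-X^3+(2k+2)X^2+(19k+16)X+(18k+16).$$
For every integer $j\ge 0$: $P^{(k)}+j$ is a CNS polynomial if and only if $j\le k$.

Here is what the words mean.

**Definition (CNS polynomial).** Let $P(X)=X^d+p_{d-1}X^{d-1}+\dots+p_1X+p_0\in\mathbb Z[X]$ be monic of degree $d\ge1$ with $p_0\ge2$, and put $p_d=1$. Let $\mathcal N=\{0,1,\dots,p_0-1\}$, let $R=\mathbb Z[X]/P\mathbb Z[X]$, and let $x$ be the image of $X$ in $R$. Then $P$ is a *CNS polynomial* if every nonzero $r\in R$ can be written as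
$$r=\sum_{j=0}^{\ell}a_jx^j,\qquad a_0,\dots,a_\ell\in\mathcal N,\quad a_\ell\ne0 .$$
The set of CNS polynomials is denoted by $\mathcal C$.

So $x$ is the base of a number system for $R$, with digits $0,\dots,p_0-1$. Replacing $P$ by $P+n$ changes both the ring and the digit set: there are now $p_0+n$ digits. One might hope that more digits make expansions easier. The problem we discuss comes from "Numeration 2016", http://kmwww.fjfi.cvut.cz/jn16/_files/jn16_proc.pdf, and its statement records the following as known: for every $n\in\mathbb N_0$ the polynomial $X^3+(15n+50)X^2+(22n+73)X+17n+55$ is CNS, but becomes non-CNS when $1$ is added to it. (We neither use nor prove this.) Thus $\mathcal C$ is not closed under adding positive integers, and one can only ask for closure *eventually*: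

**Conjecture (Akiyama).** If $P\in\mathcal C$, then there exists $N\in\mathbb N$ such that $P+n\in\mathcal C$ for all $n\ge N$.

Theorem A with $k=0$ says that
$$P^{(0)}=X^7+X^6-X^4-X^3+2X^2+16X+16$$
is CNS while $P^{(0)}+n$ is not CNS for any $n\ge1$. So the conjecture is false. For general $k$ the theorem gives an exact threshold: $P^{(k)},P^{(k)}+1,\dots,P^{(k)}+k$ are all CNS, and no later translate is.

Three more theorems complete the picture.

**Theorem B.** For every $d\ge8$ the polynomial
$$P_d=X^d+X^{d-1}+2X^7+2X^6-2X^4-2X^3+8X^2+76X+74$$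
is in $\mathcal C$, but $P_d+n\notin\mathcal C$ for all $n\ge4$. Hence for every $d\ge7$ there is $Q\in\mathcal C$ of degree $d$ with $Q+n\notin\mathcal C$ for all $n\ge1$.

**Theorem C.** Let $P$ be monic of degree $d\ge1$, $p_d=1$, $s=\sum_{i=1}^d|p_i|$. If $p_0>2s$, then $P\in\mathcal C$ if and only if the only periodic sequence $z\in\{0,1\}^{\mathbb Z}$ satisfying
$$z_n=1\iff\sum_{i=1}^dp_iz_{n-i}<0\qquad(n\in\mathbb Z)\tag{1}$$
is $z=0$. Since (1) does not involve $p_0$: either $P+n\in\mathcal C$ for all $n>2s-p_0$, or $P+n\notin\mathcal C$ for all $n>2s-p_0$.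

**Theorem D.** The conjecture is true for degrees $d\le3$.

Degrees $4,5,6$ are not decided here.

## Expansions by hand in degrees one and two

*Degree one.* For $P=X+p_0$ we have $R=\mathbb Z$ and $x=-p_0$: expansions in a negative base. With $p_0=2$, $-1=1+1\cdot(-2)$ and $2=0+1\cdot(-2)+1\cdot(-2)^2$. For $P=X-2$ we have $x=2$, and $-1$ has no expansion, since every $\sum a_j2^j$ with digits $0,1$ is nonnegative. So $X-2\notin\mathcal C$.

*Degree two.* For $P=X^2+2X+2$ we may take $x=-1+i$ and $R=\mathbb Z[i]$, digits $0,1$. Here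
$$-1=1+x^2+x^3+x^4,$$
because $x^2=-2i$, $x^3=2+2i$, $x^4=-4$, and $1-2i+2+2i-4=-1$. We will see below how to find this expansion mechanically.

Now let us translate. For $X^2-2X+2+n$ with $n\ge0$, none is CNS; we prove it in one line in the next section, where the obstruction will be the constant sequence $1$. For $X+p_0$, every translate is CNS, again by a short check below. So the question concerns how the obstructions depend on $p_0$, and we first need to know what an obstruction is.

## The shift map on $\mathbb Z^d$ and periodic admissible sequences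

**Step 1: turn digit extraction into a map on integer vectors.** The purpose is to replace the ring $R$ by a recursion for integer sequences. For $y=(y_1,\dots,y_d)\in\mathbb Z^d$ put
$$\tau(y)=(q,y_1,\dots,y_{d-1}),\qquad q=-\Big\lfloor\frac1{p_0}\sum_{j=1}^dp_jy_j\Big\rfloor .$$

**Lemma 1.** $P\in\mathcal C$ if and only if for each $y\in\mathbb Z^d$ there is $k\ge0$ with $\tau^k(y)=0$.

*Proof.* Let $w_j=\sum_{i=j}^dp_ix^{i-j}$ for $1\le j\le d$. Since $P$ is monic, $w_j$ is $x^{d-j}$ plus lower powers of $x$. Hence $w_d,\dots,w_1$ is obtained from the $\mathbb Z$-basis $1,x,\dots,x^{d-1}$ of $R$ by a triangular matrix with ones on the diagonal, and is itself a $\mathbb Z$-basis. So $r(y)=\sum_{j=1}^dy_jw_j$ defines a bijection $\mathbb Z^d\to R$. From the definition,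
$$xw_{j+1}=w_j-p_j\ (1\le j<d),\qquad w_d=1=p_d,\qquad xw_1=\sum_{i\ge1}p_ix^i=-p_0 .$$
Put $a=\sum_jp_jy_j+p_0q$. By the choice of $q$, $a$ is the remainder of $\sum_j p_jy_j$ modulo $p_0$, so $a\in\mathcal N$. Then
$$r(y)=\sum_{j=1}^dy_jp_j+\sum_{j<d}y_jxw_{j+1}=a-p_0q+x\sum_{j<d}y_jw_{j+1}=a+x\Big(qw_1+\sum_{j<d}y_jw_{j+1}\Big),$$
that is,
$$r(y)=a+x\,r(\tau(y)),\qquad a\in\mathcal N.\tag{2}$$

Suppose $\tau^k(y)=0$. Iterating (2) gives $r(y)=\sum_{j<k}a_jx^j$ with digits in $\mathcal N$. If $r(y)\ne0$, drop leading zero digits to get an expansion of the required form. Since $r$ is onto, $P\in\mathcal C$ if this holds for all $y$.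

Conversely let $P\in\mathcal C$ and $y\ne0$ (for $y=0$ take $k=0$). Write $r(y)=\sum_{j=0}^{\ell}a_jx^j$ with $a_j\in\mathcal N$. Since $R/xR\cong\mathbb Z[X]/(P,X)\cong\mathbb Z/p_0\mathbb Z$, the digit $a_0$ is determined by $r(y)$, so it equals the $a$ in (2). Also $x$ is not a zero divisor: if $XG=PH$ in $\mathbb Z[X]$, then $p_0H(0)=0$, so $X$ divides $H$ and $P$ divides $G$. Cancelling $x$ in (2) gives $r(\tau(y))=\sum_{j\ge1}a_jx^{j-1}$, which has one digit fewer. Inductively $r(\tau^{\ell+1}(y))=0$, so $\tau^{\ell+1}(y)=0$. $\square$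

*Example.* For $P=X^2+2X+2$, $\tau(y_1,y_2)=\big(-\lfloor\frac{2y_1+y_2}2\rfloor,y_1\big)$, and $-1=-w_2=r(0,-1)$. The orbit is
$$(0,-1)\to(1,0)\to(-1,1)\to(1,-1)\to(0,1)\to(0,0)$$
with digits $1,0,1,1,1$. This is the expansion of $-1$ found above.

**Step 2: pass to two-sided sequences.** The purpose is to describe the cycles of $\tau$ in a form that can be written down and checked.

**Definition (admissible sequence).** A sequence $z\in\mathbb Z^{\mathbb Z}$ is *$P$-admissible* if
$$p_0z_n+p_1z_{n-1}+\dots+p_dz_{n-d}\in\{0,\dots,p_0-1\}\quad\text{for all }n\in\mathbb Z.\tag{3}$$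
It is *periodic* if there is $m\ge1$ with $z_{n+m}=z_n$ for all $n\in\mathbb Z$.

Write $\sigma_n=\sum_{i=1}^dp_iz_{n-i}$. Condition (3) says $z_n=-\lfloor\sigma_n/p_0\rfloor$, so $z_n$ is determined by $z_{n-1},\dots,z_{n-d}$, and
$$\tau(z_{n-1},\dots,z_{n-d})=(z_n,z_{n-1},\dots,z_{n-d+1}).$$

**Lemma 2.** (a) If there is a nonzero periodic $P$-admissible sequence, then $P\notin\mathcal C$. (b) If all complex zeros of $P$ have modulus $>1$ and the only periodic $P$-admissible sequence is $0$, then $P\in\mathcal C$.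

*Proof.* (a) The vectors $(z_{n-1},\dots,z_{n-d})$, $n\ge0$, form a $\tau$-orbit. If one of them were $0$, then all later $z_m$ would be $0$ because $\tau(0)=0$, and by periodicity $z=0$. So this orbit never reaches $0$, and Lemma 1 gives $P\notin\mathcal C$.

(b) Consider multiplication by $x$ on the real vector space $\mathbb R[X]/(P)$, which contains $R$ as a lattice. Its eigenvalues are the zeros of $P$. None is $0$, so $x$ is invertible, and multiplication by $x^{-1}$ has spectral radius $<1$. Recall that for a linear map of spectral radius $<1$ there are a norm and a number $\lambda<1$ such that $\|x^{-1}v\|\le\lambda\|v\|$ for all $v$. By (2), $r(\tau(y))=x^{-1}(r(y)-a)$ with $a\in\mathcal N$. With $A=(p_0-1)\|1\|$,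
$$\|r(\tau(y))\|\le\lambda\|r(y)\|+\lambda A,\qquad\text{so}\qquad\|r(\tau^k(y))\|\le\|r(y)\|+\frac{\lambda A}{1-\lambda}\quad\text{for all }k .$$
A bounded set contains only finitely many points of the lattice $R$, and $r$ is injective, so the orbit of $y$ is eventually periodic: for some $k_0\ge 0$ and $m\ge1$ we have $\tau^{i+m}(y)=\tau^i(y)$ for $i\ge k_0$. Let $u_i$ be the first coordinate of $\tau^i(y)$. For $i\ge k_0+d-1$ we have $\tau^i(y)=(u_i,u_{i-1},\dots,u_{i-d+1})$ with all indices at least $k_0$. Let $z$ be the $m$-periodic two-sided sequence with $z_i=u_i$ for $i\ge k_0$. Then (3) holds for all $n\ge k_0+d$, hence for all $n$ by periodicity. By hypothesis $z=0$, so $\tau^i(y)=0$ for large $i$. As $y$ was arbitrary, Lemma 1 gives $P\in\mathcal C$. $\square$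

*Example 1.* For $P=X^2-2X+2+n$, $n\ge0$, the constant sequence $1$ has all its sums (3) equal to $P(1)=n+1=p_0-1$. So it is admissible and $P\notin\mathcal C$.

*Example 2.* Let $P=X+p_0$, whose zero $-p_0$ has modulus $>1$. Let $z$ be periodic admissible with $K=\max|z_n|$. From $p_0z_n=a_n-z_{n-1}$ with $a_n\in\mathcal N$ we get $p_0K\le p_0-1+K$, so $K\le1$. If $z_n=-1$, then $p_0z_n+z_{n-1}\le-p_0+1<0$, which is not allowed. So $z_n\in\{0,1\}$. If $z_n=1$, then $p_0+z_{n-1}\le p_0-1$ forces $z_{n-1}=-1$, which is impossible. So $z=0$ and $X+p_0\in\mathcal C$ for every $p_0\ge2$.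

## Large constant terms: the threshold rule (1)

The obvious way to attack the conjecture is to let $p_0$ become so large that $\sigma_n/p_0$ is small. This does simplify the sequences, and Theorem C says precisely how far.

**Proof of Theorem C.** Let $p_0>2s$.

**Step 1: the zeros.** We check that Lemma 2(b) is available. For $|x|\le1$, $|P(x)|\ge p_0-s>0$, so all zeros have modulus $>1$. By Lemma 2, $P\in\mathcal C$ if and only if there is no nonzero periodic admissible sequence.

**Step 2: periodic admissible sequences satisfy (1).** Let $z$ be periodic admissible and $K=\max|z_n|$. Suppose $K\ge2$. Then $|\sigma_n/p_0|\le sK/p_0<K/2$. Since $-u\le-\lfloor u\rfloor<-u+1$, we get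
$$-\tfrac K2<z_n<\tfrac K2+1\le K\quad\text{for all }n,$$
so $|z_n|<K$ for all $n$, contradicting the definition of $K$. Hence $K\le1$, so $|\sigma_n/p_0|\le s/p_0<1$ and $\lfloor\sigma_n/p_0\rfloor\in\{-1,0\}$. Therefore $z_n\in\{0,1\}$, and $z_n=1$ exactly when $\sigma_n<0$. This is (1).

**Step 3: $\{0,1\}$-sequences satisfying (1) are admissible.** Such a sequence has $|\sigma_n|\le s<p_0$. If $z_n=0$, then $0\le\sigma_n\le p_0-1$. If $z_n=1$, then $-p_0<\sigma_n\le-1$, so $0\le p_0+\sigma_n\le p_0-1$. In both cases (3) holds.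

Steps 1–3 give the equivalence. For the dichotomy, apply it to $P+n$, whose constant term $p_0+n$ exceeds $2s$ exactly when $n>2s-p_0$, and note that $s$ and (1) are the same for all $P+n$. $\blacksquare$

So large $p_0$ does not by itself destroy cycles: Example 1 is the constant solution of (1) for $p_1=-2$, $p_2=1$, where $\sigma_n=-1$. It also follows that whenever the conjecture fails for some $P\in\mathcal C$, then $P+n\notin\mathcal C$ for *all* sufficiently large $n$.

The conjecture has become: *if $P\in\mathcal C$, then (1) has no nonzero periodic solution.* To prove it one would take a nonzero periodic solution of (1) and show that it, or another sequence built from it, is already admissible for $P$ itself.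

## Degrees at most three, and where the argument stops

**Proof of Theorem D.**

**Step 1: two necessary conditions.** We extract from $P\in\mathcal C$ two linear inequalities:
$$P(1)\ge p_0,\qquad P(-1)>0.\tag{4}$$

*First inequality.* If $P(t)=0$ with $t>0$, then evaluation at $t$ is a ring homomorphism $R\to\mathbb R$. Applied to an expansion $-1=\sum a_jx^j$ it gives $-1=\sum a_jt^j\ge0$, which is absurd. As $P(0)>0$, it follows that $P>0$ on $[0,\infty)$, and $P(1)\ge1$. If $P(1)\le p_0-1$, the constant sequence $1$, whose sums (3) all equal $P(1)$, is admissible, contradicting Lemma 2(a). So $P(1)\ge p_0$, that is, $\sum_{i\ge1}p_i\ge0$.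

*Second inequality.* If $P(-1)=0$, the sequence $z_n=(-1)^n$ has sums $(-1)^nP(-1)=0$ and is admissible, a contradiction. If $P(-1)<0$, then $P(0)>0$ gives a zero $t\in(-1,0)$. Evaluating an expansion of a positive integer $N$ at $t$ gives $N=\sum a_jt^j\le\frac{p_0-1}{1-|t|}$, which is false for large $N$.

**Step 2: a case in which (1) has only the zero solution.** Suppose $\sum_{i\ge1}p_i\ge0$ and $p_i\ge0$ for $2\le i\le d$. We claim that (1) has no nonzero periodic solution. For $d=1$, $\sigma_n=z_{n-1}\ge0$, so $z_n=0$ for all $n$. For $d\ge2$, if $z_n=1$, then $\sigma_n<0$. The terms with $i\ge2$ are nonnegative, so $p_1z_{n-1}<0$ and $z_{n-1}=1$. Going backwards and using periodicity, a nonzero solution is constant $1$. But then $\sigma_n=\sum_{i\ge1}p_i\ge0$ forces $z_n=0$, a contradiction. By Theorem C, $P+n\in\mathcal C$ for all large $n$.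

**Step 3: apply Step 2.** If $d\le2$, then Step 2 applies to every $P\in\mathcal C$: the sum condition is (4), and the only coefficient $p_i$ with $i\ge2$ that may occur is $p_2=1$. Let $d=3$ and $P\in\mathcal C$. By (4),
$$1+p_1+p_2\ge0,\qquad p_0+p_2>p_1+1.$$
It remains to show $p_2\ge0$. Suppose $p_2<0$. Then
$$0<-p_2\le p_1+1<p_0+p_2\le p_0-1.$$
Take $z_n=1$ for even $n$ and $z_n=0$ for odd $n$. Its sums (3) are $p_0+p_2\in[0,p_0-1]$ for even $n$ and $p_1+p_3=p_1+1\in[0,p_0-1]$ for odd $n$. So $z$ is a nonzero periodic admissible sequence and $P\notin\mathcal C$, a contradiction. Hence $p_2\ge0$. $\blacksquare$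

For example, $X^2+2X+2$ satisfies the hypotheses of Step 2, and $s=3$, so $X^2+2X+2+n\in\mathcal C$ for all $n>2s-p_0=4$.

*Where this stops.* By (3), a $\{0,1\}$-sequence satisfying (1) is $P$-admissible if and only if
$$-p_0\le\sigma_n\le p_0-1\quad\text{for all }n.\tag{5}$$
In degree three the conditions (4) were enough to get (5) for the sequence we needed. For a sequence of period $4$, the sums $\sigma_n$ involve the coefficients in one residue class of indices modulo $4$, such as $p_1+p_5$, and (4) does not bound these. Look at $P^{(0)}=X^7+X^6-X^4-X^3+2X^2+16X+16$. It satisfies (4): $P^{(0)}(1)=34\ge16$ and $P^{(0)}(-1)=2>0$. Let $z_n=1$ if $4\mid n$, and $z_n=0$ otherwise. Its sums (3) for $n\equiv0,1,2,3\pmod4$ are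
$$p_0+p_4=15,\qquad p_1+p_5=16,\qquad p_2+p_6=3,\qquad p_3+p_7=0,$$
to be compared with the digit range $0,\dots,15$. Exactly one sum is out of range, and by exactly one. For $P^{(0)}+n$ with $n\ge1$ the sums are $15+n,16,3,0$ and the range is $0,\dots,15+n$: everything fits.

So the plan for a counterexample is to *choose $p_1$ slightly larger than or equal to $p_0$*. The cycle $1000$ is then blocked by $p_1>p_0-1$, and becomes admissible, for good, once $p_0$ exceeds $p_1$. The remaining task is to show that while $p_0\le p_1$ no other cycle exists. The estimate of Theorem C is useless for this: for $P^{(0)}$ we have $s=22$ and $p_0=16$, far from $p_0>2s$.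

## Constant and linear coefficients nearly equal: the sequence $v_n=z_n+z_{n-1}$

If $p_0=M$ and $p_1=M+a$ with $a$ small, then $P$ is $M(1+X)$ plus something small. Then the natural small quantity is $v_n=z_n+z_{n-1}$. If the rest of $P$, apart from two terms, is also a multiple of $1+X$, everything can be written through $v$ except a small part. But $v=0$ is compatible with $z_n=(-1)^nK$ for every $K$, so bounding $v$ does not at once bound $z$. What sees $K$ is the value $P(-1)$, and we need it positive. The lemma makes this quantitative.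

For $F=\sum F_iX^i\in\mathbb Z[X]$ and a sequence $u$ write $(Fu)_n=\sum_iF_iu_{n-i}$. Then $((GF)u)_n=(F(Gu))_n$.

**Lemma 3.** Let $0\le a<b$ and $M\ge2$ be integers, $F\in X\mathbb Z[X]$, $f=\sum|F_i|$, and suppose
$$P=M+(M+a)X+bX^2+(1+X)F(X)$$
is monic. Let $L=\frac{2b-a+f}{b-a}$ and assume $M\ge2\big((a+b)L+f\big)$. Then all zeros of $P$ have modulus $>1$. For each periodic $P$-admissible $z$, put $v_n=z_n+z_{n-1}$ and
$$\beta_n=az_{n-1}+bz_{n-2}+(Fv)_n .$$
Then $v_n\in\{0,1\}$ for all $n$, and $v_n=1\iff\beta_n<0$.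

*Proof.* The constant term of $P$ is $M$, because $F$ has none. Put $B=aX+bX^2+(1+X)F$, so $P=M(1+X)+B$, and $c=B(-1)=b-a>0$. Since $L=2+\frac{a+f}{b-a}\ge2$, we have $M\ge4(a+b)+2f>a+2b+f$.

**Step 1: the zeros.** We show that $P$ has no zero with $|x|\le1$. For such $x$,
$$|B(x)-c|=|a(x+1)+b(x^2-1)+(x+1)F(x)|\le(a+2b+f)|x+1|,$$
using $|x^2-1|\le2|x+1|$ and $|F(x)|\le f$. If $P(x)=0$, then $M(1+x)+c=c-B(x)$. Since $\operatorname{Re}(1+x)\ge0$ and $c>0$,
$$|M(1+x)+c|^2=M^2|1+x|^2+2cM\operatorname{Re}(1+x)+c^2>M^2|1+x|^2 .$$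
Hence $M|1+x|<(a+2b+f)|1+x|$. This is impossible for $x=-1$ (it reads $0<0$), and also for $x\ne-1$, since $M>a+2b+f$.

**Step 2: rewrite admissibility in terms of $v$.** The sum in (3) is
$$Mz_n+(M+a)z_{n-1}+bz_{n-2}+\big((1+X)Fz\big)_n=Mv_n+\beta_n,$$
because $(1+X)z=v$. So $Mv_n+\beta_n=a_n$ with $0\le a_n\le M-1$, that is, $v_n=-\lfloor\beta_n/M\rfloor$. In particular
$$v_n\le0\iff\beta_n\ge0,\qquad v_n\ge1\iff\beta_n<0.\tag{6}$$

**Step 3: compare $\beta_n$ with $cz_n$.** This isolates the part of $\beta_n$ that sees the size of $z$. Put $K=\max|z_n|$, $V=\max|v_n|$. Since $z_{n-2}-z_n=v_{n-1}-v_n$,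
$$\beta_n-cz_n=a(z_{n-1}+z_n)+b(z_{n-2}-z_n)+(Fv)_n=(a-b)v_n+bv_{n-1}+(Fv)_n,$$
and therefore
$$|\beta_n-cz_n|\le(b-a+b+f)V=cLV.\tag{7}$$

**Step 4: $K\le LV$.** Now $z$ is controlled by $v$. Choose $n$ with $|z_n|=K$.

- If $z_n=-K$, then $v_n=-K+z_{n-1}\le0$, so $0\le\beta_n\le-cK+cLV$ by (6) and (7).
- If $z_n=K$, then $v_n=K+z_{n-1}\ge0$. If $v_n=0$, then $z_{n-1}=-K$, and the previous case applies at $n-1$. If $v_n\ge1$, then $0>\beta_n\ge cK-cLV$.

In all cases $K\le LV$.

**Step 5: $V\le1$.** By Step 4 and the assumption on $M$,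
$$|\beta_n|\le(a+b)K+fV\le\big((a+b)L+f\big)V\le\tfrac12MV .$$
From $Mv_n=a_n-\beta_n$ we get $|v_n|\le\frac{M-1+MV/2}{M}<1+\frac V2$. Taking the maximum over $n$, $V<1+\frac V2$, so $V<2$ and $V\le1$. Then $|\beta_n|\le M/2<M$, so $\lfloor\beta_n/M\rfloor\in\{-1,0\}$ and $v_n\in\{0,1\}$. The equivalence is (6). $\square$

## Blocks $1,0,0$ and $1,-1,1,0,0$

In our examples $b$ will be large compared with $a$ and $F$. Then the sign of $\beta_n$ is decided by the sign of $z_{n-2}$ whenever $z_{n-2}\ne0$. This alone leaves very few sequences.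

**Lemma 4.** Let $z\in\mathbb Z^{\mathbb Z}$ be periodic with $v_n=z_n+z_{n-1}\in\{0,1\}$ for all $n$, and suppose

(R1) $z_{n-2}>0\Rightarrow v_n=0$;  (R2) $z_{n-2}<0\Rightarrow v_n=1$.

Then $\mathbb Z$ is partitioned into intervals of three kinds, each immediately preceded by two zeros of $z$:

- *single* $\{n\}$: $z_n=0$, $v_n=0$;
- *short block* $\{n,n+1,n+2\}$: $z=(1,0,0)$, $v=(1,1,0)$;
- *long block* $\{n,\dots,n+4\}$: $z=(1,-1,1,0,0)$, $v=(1,0,0,1,0)$.

*Example.* The sequence of period $8$ with one period $z=(1,0,0,1,-1,1,0,0)$ has $v=(1,1,0,1,0,0,1,0)$. The entries $1$ in positions $0,3,5$ are followed two places later by $v=0$ (positions $2,5,7$), and the entry $-1$ in position $4$ by $v=1$ (position $6$). So (R1) and (R2) hold, and the period is a short block followed by a long one.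

*Proof.* **Step 1: the transitions.** We follow the pairs $(z_{n-2},z_{n-1})$. Since $v_{n-1}\in\{0,1\}$, each pair has the form $(p,-p)$ or $(p,1-p)$. The next pair is $(z_{n-1},z_n)$ with $z_n=v_n-z_{n-1}$, and $v_n$ is prescribed by (R1) or (R2) if $z_{n-2}\ne0$. For $p\ge1$ this gives
$$(p,-p)\to(-p,p)\to(p,1-p)\to(1-p,p-1),\qquad(-p,1+p)\to(1+p,-p),$$
with $v_n=0,1,0$ in the three arrows of the chain and $v_n=1$ in the last one. For $z_{n-2}=0$ both values of $v_n$ are a priori possible:
$$(0,0)\to(0,0)\text{ or }(0,1),\qquad(0,1)\to(1,-1)\text{ or }(1,0).$$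
All pairs are covered: $(p,-p)$ with $p$ positive, negative or zero, and $(p,1-p)$ with $p\ge1$, $p\le-1$ or $p=0$.

**Step 2: every orbit reaches $(0,0)$.** For $p\ge2$ the end $(1-p,p-1)$ of the chain is $(-p',p')$ with $p'=p-1\ge1$, so we re-enter the chain with a smaller parameter. For $p=1$ the chain ends $(1,0)\to(0,0)$. The pair $(-p,1+p)$ goes to $(1+p,-p)=(p',1-p')$ with $p'=p+1$, which lies in the chain, and $(0,1)$ goes to $(1,-1)$ or $(1,0)$, which lie in the chain with $p=1$.

**Step 3: the returns.** Starting from $(0,0)$, the first return to $(0,0)$ happens in exactly one of the ways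
$$(0,0)\to(0,0);$$
$$(0,0)\to(0,1)\to(1,0)\to(0,0);$$
$$(0,0)\to(0,1)\to(1,-1)\to(-1,1)\to(1,0)\to(0,0).$$
By Step 2 the pair $(0,0)$ occurs, and by periodicity it occurs at arbitrarily negative indices, so the whole sequence is composed of such returns. The values of $z$ appended along a return are the second coordinates of the new pairs: $0$; $1,0,0$; $1,-1,1,0,0$. The values of $v$ are the sums of the coordinates of the new pairs: $0$; $1,1,0$; $1,0,0,1,0$. $\square$

Call the first index of a (short or long) block a *start*. By Step 3, an interval begins at $n$ exactly when $z_{n-2}=z_{n-1}=0$, and $n$ is a start exactly when moreover $z_n=1$. So the set of starts is invariant under the period. If $z\ne0$, then there is a block, hence there are infinitely many starts in both directions.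

## The polynomials $P_{M,a,b}$ and the proof of Theorem A

Let $a\ge0$, $b\ge2a+2$, $M\ge6a+6b+4$ be integers and
$$P_{M,a,b}=M+(M+a)X+bX^2+X^7+X^6-X^4-X^3 .$$

**Step 1: Lemma 3 applies.** Since $X^7+X^6-X^4-X^3=(1+X)(X^6-X^3)$, take $F=X^6-X^3$, $f=2$. From $b-a\ge a+2$ we get $L=2+\frac{a+2}{b-a}\le3$, so $2\big((a+b)L+2\big)\le6a+6b+4\le M$.

We claim that $P_{M,a,b}\in\mathcal C$. By Lemma 3 its zeros have modulus $>1$, so by Lemma 2(b) it suffices to show that a periodic admissible $z$ is $0$. For such $z$ we have $v_n\in\{0,1\}$ and $v_n=1\iff\beta_n<0$, where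
$$\beta_n=az_{n-1}+bz_{n-2}+t_n,\qquad t_n=v_{n-6}-v_{n-3}\in\{-1,0,1\}.$$

**Step 2: the rules.** We translate the sign of $\beta_n$ into rules for $v_n$. Let $p=z_{n-2}$. Since $z_{n-1}=v_{n-1}-p$, we have $\beta_n=(b-a)p+\epsilon a+t_n$ with $\epsilon=v_{n-1}\in\{0,1\}$.

- If $p>0$, then $\beta_n\ge b-a-1\ge0$, so $v_n=0$: this is (R1).
- If $p<0$, then $\beta_n\le-(b-a)+a+1=2a+1-b<0$, so $v_n=1$: this is (R2).

For $p=0$ we get two more rules.

(R3) If $z_{n-2}=z_{n-1}=0$, then $\beta_n=t_n$, so $v_n=1\iff(v_{n-3}=1\text{ and }v_{n-6}=0)$.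

(R4) If $z_{n-2}=0$ and $z_{n-1}=1$, then $\beta_n=a+t_n$, so $v_n=1\iff(a=0\text{ and }t_n=-1)$.

Lemma 4 applies. Suppose $z\ne0$.

**Step 3: all blocks are short.** We look at what precedes a start $n$. Since $z_{n-2}=z_{n-1}=0$ and $v_n=1$, (R3) gives $v_{n-3}=1$ and $v_{n-6}=0$. By Lemma 4, $v=1$ occurs only at the first two places of a short block and at the first and fourth places of a long block. So there are these possibilities for $n-3$:

1. $n-3$ is the start of a long block. That block is $\{n-3,\dots,n+1\}$ and contains $n$ as a non-first element, which is impossible since an interval begins at $n$.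
2. $n-3=m+3$ with $m$ the start of a long block. Then $m=n-6$ and $v_{n-6}=1$, a contradiction.
3. $n-3$ is the start of a short block, which occupies $n-3,n-2,n-1$; or $n-3=m+1$ with $m=n-4$ the start of a short block, which occupies $n-4,n-3,n-2$ and is followed by the single $n-1$.

So case 3 holds, and the last block before $n$ is short. Every block is the last block before the next start, and there always is a next start. So all blocks are short.

**Step 4: short blocks would have to repeat with spacing three.** Let $n$ be a start. Its block is short, so $v_{n+1}=1$, and $z_{n-1}=0$, $z_n=1$. By (R4) at index $n+1$, $a=0$ and $t_{n+1}=v_{n-5}-v_{n-2}=-1$. (If $a\ge1$ this is already a contradiction.) In particular $v_{n-2}=1$. As $z_{n-2}=0$, this gives $z_{n-3}=1$. All blocks are short, so every $1$ in $z$ is the first entry of a block, and $n-3$ is a start. Thus for each start $n$, $n-3$ is a start as well. Applying this twice, $n-6$ is a start and $v_{n-6}=1$. But $v_{n-6}=0$ by Step 3. This contradiction shows $z=0$, and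 $P_{M,a,b}\in\mathcal C$.

**Step 5: $0\le j\le k$.** We recognize the translates as members of the family. First, $P^{(k)}=P_{M,a,b}$ with $a=k$, $b=2k+2$, $M=18k+16=6a+6b+4$. Adding $j$ to the constant term raises $M$ by $j$ and leaves the linear coefficient alone, so
$$P^{(k)}+j=P_{M+j,\,k-j,\,b}.$$
The hypotheses hold: $k-j\ge0$, $b=2k+2\ge2(k-j)+2$, and $M+j\ge6(k-j)+6b+4$. So $P^{(k)}+j\in\mathcal C$. (For $j=k$ the parameter $a$ is $0$; this is why Step 4 must handle $a=0$.)

**Step 6: $j\ge k+1$.** Here we exhibit the cycle. Let $p_0=18k+16+j$ be the constant term of $P^{(k)}+j$. Let $z_n=1$ if $4\mid n$, and $z_n=0$ otherwise. Then $\sum_{i=0}^7p_iz_{n-i}$ is the sum of the $p_i$ with $i\equiv n\pmod4$: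

- $n\equiv0$: $p_0+p_4=p_0-1$;
- $n\equiv1$: $p_1+p_5=19k+16\le18k+15+j=p_0-1$;
- $n\equiv2$: $p_2+p_6=2k+3\in[0,p_0-1]$;
- $n\equiv3$: $p_3+p_7=-1+1=0$.

So $z$ is a nonzero periodic admissible sequence, and $P^{(k)}+j\notin\mathcal C$ by Lemma 2(a). $\blacksquare$

The line $n\equiv1$ is the only place where $j\ge k+1$ is needed. With $k=0$ the theorem disproves the conjecture: $P^{(0)}\in\mathcal C$, and $P^{(0)}+n\notin\mathcal C$ for all $n\ge1$.

## Every degree $d\ge8$: the proof of Theorem B

To raise the degree we add $(1+X)X^{d-1}$ to the polynomial, which adds one term $v_{n-d+1}\in\{0,1\}$ to $t_n$. To keep this term from interfering, the coefficients of $X^6-X^3$ are doubled. Taking $a=2$ also removes the short blocks at once.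

**Step 1: Lemma 3 applies.** Let $d\ge8$. Then $P_d=M+(M+a)X+bX^2+(1+X)F$ with
$$M=74,\quad a=2,\quad b=8,\quad F=2X^6-2X^3+X^{d-1},\quad f=5 .$$
Here $L=\frac{16-2+5}{6}=\frac{19}6$ and $2\big(10\cdot\frac{19}6+5\big)=\frac{220}3\le74$. Let $z$ be periodic admissible. Then $v_n\in\{0,1\}$ and $v_n=1\iff\beta_n<0$, where
$$\beta_n=2z_{n-1}+8z_{n-2}+t_n,\qquad t_n=2v_{n-6}-2v_{n-3}+v_{n-d+1}\in[-2,3].$$

**Step 2: the rules (R1), (R2).** With $p=z_{n-2}$ and $\epsilon=v_{n-1}\in\{0,1\}$ we have $\beta_n=6p+2\epsilon+t_n$. If $p>0$, then $\beta_n\ge4$, so $v_n=0$. If $p<0$, then $\beta_n\le-6+2+3<0$, so $v_n=1$. So Lemma 4 applies.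

**Step 3: there are no starts.** If $(z_{n-2},z_{n-1})=(0,1)$, then $\beta_n=2+t_n\ge0$, so $v_n=0$. In a short block the second entry of $v$ is $1$ after the pair $(0,1)$; hence there are no short blocks. Let $n$ be a start. Then $z_{n-2}=z_{n-1}=0$ and $v_n=1$, so $\beta_n=t_n<0$. This forces $v_{n-3}=1$, and then $2v_{n-6}-2+v_{n-d+1}<0$ forces $v_{n-6}=0$. With only long blocks, $v_{n-3}=1$ means that $n-3$ is a start, which is impossible because that block would contain $n$ as a non-first element, or that $n-6$ is a start, which is impossible because $v_{n-6}=0$. So there are no starts and $z=0$. By Lemma 3 the zeros of $P_d$ have modulus $>1$, and Lemma 2(b) gives $P_d\in\mathcal C$.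

**Step 4: the cycle for large translates.** Let $n_0\ge4$ and consider $P_d+n_0$, with constant term $p_0=74+n_0\ge78$. Take $z_m=1$ if $4\mid m$, and $z_m=0$ otherwise. Let $\varepsilon_r$ be the number of elements of $\{d-1,d\}$ congruent to $r$ modulo $4$. As $d-1$ and $d$ are consecutive, $\varepsilon_r\in\{0,1\}$. Collecting the coefficients by residue class (for $d=8$ the two terms in $X^7$ are simply added), the admissibility sums are:

- $m\equiv0$: $p_0-2+\varepsilon_0\in[0,p_0-1]$;
- $m\equiv1$: $76+\varepsilon_1\le77\le p_0-1$;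
- $m\equiv2$: $8+2+\varepsilon_2\in[0,p_0-1]$;
- $m\equiv3$: $-2+2+\varepsilon_3\in[0,p_0-1]$.

So $z$ is a nonzero periodic admissible sequence, and $P_d+n_0\notin\mathcal C$ by Lemma 2(a).

**Step 5: a $Q$ with no positive CNS translate in each degree.** For $d=7$ take $Q=P^{(0)}$ and use Theorem A. For $d\ge8$ take $Q=P_d+m$ with $m$ the largest integer such that $P_d+m\in\mathcal C$. It exists and satisfies $0\le m\le3$, because $P_d\in\mathcal C$ and $P_d+n\notin\mathcal C$ for all $n\ge4$. By the choice of $m$, $Q+n\notin\mathcal C$ for all $n\ge1$. $\blacksquare$
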